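\title{Existence of maximal subgroups in $\mathrm{GL}_n(D)$}

\begin{abstract}
Let $D$ be a noncommutative division algebra of finite dimension over its center $F$. We prove that $\mathrm{GL}_n(D)$ has a maximal subgroup containing $F^*$ for every $n\ge 1$. For $n\ge 2$ the stabilizer of a line will do. For $n=1$ we pass to the residue algebra of a minimal valuation ring of $D$; this algebra is no longer a division algebra over a suitable rank-one completion of its center, the unit group of the completed algebra has an open maximal subgroup, and density carries it back. We also determine the finite-dimensional semisimple algebras whose unit group has no maximal subgroup, and decide when $D^*$ has a maximal subgroup of finite index containing $F^*$.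
\end{abstract}

\section{Introduction}

A subgroup $S$ of a group $G$ is \emph{maximal} if $S\ne G$ and the only subgroup of $G$ that properly contains $S$ is $G$ itself. Zorn's lemma does not produce such subgroups in general, because the union of a chain of proper subgroups can be the whole group. An abelian group has a maximal subgroup exactly when it is not divisible (Lemma~\ref{lem:groups}). Thus $\mathbb R^*$ has the maximal subgroup $\mathbb R_{>0}$, while $\mathbb C^*$ has none: for the multiplicative group of a field the answer depends on the field. This paper is about the noncommutative case.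

\medskip
\noindent\textbf{Question.} \emph{Let $D$ be a noncommutative division algebra of finite dimension over its center $F$, and let $n\ge1$. Does the group $\mathrm{GL}_n(D)$ of units of the matrix ring $M_n(D)$ always have a maximal subgroup?}
\medskip

The question is stated as open in \cite{TitsAlt}. The following is known. Put $A=M_n(D)$, let $A'=\mathrm{SL}_n(D)$ be the commutator subgroup of $A^*$, and let $RN(A^*)\subseteq F^*$ be the image of $A^*$ under the reduced norm. Then $G(A)=A^*/RN(A^*)A'$ is an abelian torsion group of bounded exponent dividing the degree of $A$ over $F$, and if $G(A)\ne1$, then $\mathrm{GL}_n(D)$ has normal maximal subgroups of finite index. There are also examples with $G(A)=1$ in which $\mathrm{GL}_n(D)$ has maximal subgroups.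

For $n\ge2$ the group acts doubly transitively on the lines of $D^n$, and the stabilizer of a line is maximal (Lemma~\ref{lem:lines}). The difficulty is the case $n=1$, where there is only one line. Hamilton's quaternions $\mathbb H$ show what can happen. Every quaternion lies in a copy of $\mathbb C$, so every element of $\mathbb H^*$ is an $s$-th power for every $s\ge1$. Hence every abelian quotient of $\mathbb H^*$ is divisible, $G(\mathbb H)=1$, and no maximal subgroup comes from an abelian quotient; seen through such quotients, $\mathbb H^*$ resembles $\mathbb C^*$. On the other hand, a noncommutative $D$ becomes a matrix algebra of size at least $2$ after an extension of scalars, and matrix groups have maximal subgroups. This suggests the answer yes, provided that a maximal subgroup of the larger group can be made to meet $D^*$ in a maximal subgroup.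

\begin{theorem}\label{thm:main}
Let $D$ be a noncommutative division algebra of finite dimension over its center $F$, and let $n\ge1$. Then $\mathrm{GL}_n(D)$ has a maximal subgroup containing $F^*$.
\end{theorem}

Together with the abelian case, this gives a complete list of the exceptions.

\begin{theorem}\label{thm:class}
Let $D$ be a division algebra, commutative or not, of finite dimension over its center $F$, and let $n\ge1$.
\begin{enumerate}
\item[(i)] $\mathrm{PGL}_n(D)=\mathrm{GL}_n(D)/F^*$ has a maximal subgroup if and only if it is nontrivial, that is, if and only if $(n,D)\ne(1,F)$.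
\item[(ii)] $\mathrm{GL}_n(D)$ has no maximal subgroup if and only if $n=1$, $D=F$ and $F^*$ is divisible.
\item[(iii)] If $A$ is a finite-dimensional semisimple algebra over a field, then $A^*$ has no maximal subgroup if and only if $A$ is a finite product of fields $K_i$ with every $K_i^*$ divisible.
\item[(iv)] If $R$ is a ring with Jacobson radical $J$ such that $R/J$ has a direct factor $M_n(D)$ with $(n,D)\ne(1,F)$, then $R^*$ has a maximal subgroup.
\end{enumerate}
\end{theorem}

The third result says how large the subgroups of Theorem~\ref{thm:main} can be when $n=1$. Here $D'$ is the commutator subgroup of $D^*$.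

\begin{theorem}\label{thm:index}
Let $D$ be a noncommutative division algebra of finite dimension over its center $F$. Then $D^*$ has a maximal subgroup of finite index containing $F^*$ if and only if $D^*\ne F^*D'$. If $D^*=F^*D'$, then maximal subgroups containing $F^*$ exist, and all of them are non-normal and of infinite index.
\end{theorem}

The proof of Theorem~\ref{thm:main} for $n=1$ has two halves. The first (Section~\ref{sec:split}) is a dichotomy: a real-valued valuation on the center either extends to the division algebra, or the algebra acquires zero divisors over the completion, and then a maximal subgroup is obtained by intersecting with an open maximal subgroup of a matrix group. Section~\ref{sec:H} carries this out by hand for $\mathbb H$. The second half (Sections~\ref{sec:val} and~\ref{sec:end}) deals with valuations that do extend: one passes to the residue algebra, and Zorn's lemma gives a residue algebra to which no relevant valuation extends any more.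

\medskip
\noindent\textbf{Conventions.} Rings have an identity. A \emph{division algebra} is a division ring of finite dimension over its center. In $\mathrm{GL}_m$ of a ring, $e_{ij}(x)$ with $i\ne j$ is the elementary matrix with $1$ on the diagonal, $x$ in position $(i,j)$ and $0$ elsewhere.

\section{Three sources of maximal subgroups}\label{sec:groups}

The first source is a quotient group. An abelian group $B$, written multiplicatively, is \emph{divisible} if $B^s=B$ for all $s\ge1$, or equivalently $B^p=B$ for all primes $p$.

\begin{lemma}\label{lem:groups}
\begin{enumerate}
\item[(a)] If $G\to Q$ is a surjective homomorphism, the preimage of a maximal subgroup of $Q$ is a maximal subgroup of $G$.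
\item[(b)] A normal maximal subgroup has prime index.
\item[(c)] An abelian group has a maximal subgroup if and only if it is not divisible.
\item[(d)] A nontrivial abelian group of finite exponent has a maximal subgroup, of prime index.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Subgroups of $G$ containing the kernel correspond to subgroups of $Q$. (b) The quotient is a nontrivial group without proper nontrivial subgroups. It is generated by any element other than $1$, so it is cyclic, and the only such cyclic groups are those of prime order. (c) If $S$ is maximal in the abelian group $B$, then $B/S$ has prime order $p$ by (b), so $B^p\subseteq S\ne B$. Conversely, if $B^p\ne B$, then $B/B^p$ is a nonzero vector space over $\mathbb F_p$, and the preimage of a hyperplane has index $p$ in $B$. (d) A divisible group $B$ of exponent $s$ satisfies $B=B^s=1$; apply (c) and (b).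
\end{proof}

We use (a) and (d) together in the following form: \emph{if $G$ has no maximal subgroup, then no quotient of $G$ has one, and every abelian quotient of $G$ of finite exponent is trivial.}

The second source is a doubly transitive action.

\begin{lemma}\label{lem:lines}
Let $D$ be a division ring with center $F$ and let $n\ge2$. The stabilizer $P$ in $G=\mathrm{GL}_n(D)$ of a one-dimensional right subspace $o$ of $D^n$ is a maximal subgroup containing $F^*$.
\end{lemma}

\begin{proof}
Call the one-dimensional right subspaces \emph{lines}; $G$ permutes them, and $F^*$ fixes each of them. Spanning vectors of two distinct lines extend to a basis of $D^n$, and $G$ is transitive on ordered bases, so $G$ is transitive on ordered pairs of distinct lines. Since $n\ge2$ there are at least two lines; hence $P\ne G$, and $P$ is transitive on the lines other than $o$. Let $H\supsetneq P$ be a subgroup and $h\in H\setminus P$. The $H$-orbit of $o$ contains $ho\ne o$, hence all lines. Given $g\in G$, choose $h'\in H$ with $h'o=go$; then $h'^{-1}g\in P\subseteq H$, so $g\in H$.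
\end{proof}

The third source is a larger group in which the given one is dense.

\begin{lemma}\label{lem:dense}
Let $G$ be a topological group, $\Lambda$ a dense subgroup, and $N$ an open maximal subgroup of $G$. Then $N\cap\Lambda$ is a maximal subgroup of $\Lambda$.
\end{lemma}

\begin{proof}
The complement of $N$ is a nonempty union of cosets of $N$, hence open, so it meets $\Lambda$ and $N\cap\Lambda\ne\Lambda$. Let $N\cap\Lambda\subsetneq H\le\Lambda$. The closure $\overline H$ of $H$ in $G$ is a subgroup. Since $N$ is open, $N\cap\Lambda$ is dense in $N$, so $\overline H\supseteq N$; and $\overline H$ contains an element of $H$ outside $N$. By maximality $\overline H=G$. For $g\in\Lambda$ the open set $gN$ therefore contains some $h\in H$, and $g^{-1}h\in N\cap\Lambda\subseteq H$. Hence $g\in H$, and $H=\Lambda$.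
\end{proof}

\section{The real quaternions}\label{sec:H}

Let $L\supseteq\mathbb R$ be a field with $\mathbb H\otimes_{\mathbb R}L\cong M_2(L)$. The first attempt is to intersect $\mathbb H^*$ with the stabilizer of a line $o\subseteq L^2$, and it fails. The quaternions that map $o$ into itself form an $\mathbb R$-subalgebra of $\mathbb H$, which is proper because $\mathbb H$ spans $M_2(L)$ over $L$. So it is $\mathbb R$ or a field $C=\mathbb R(a)$ with $a$ a pure quaternion, and $\mathbb R^*\subsetneq C^*\subsetneq C^*\cup C^*b\subsetneq\mathbb H^*$ for any nonzero pure quaternion $b$ orthogonal to $a$. Lemma~\ref{lem:dense} says what to look for instead: a topology on $L$ in which $\mathbb R$ is dense and $\mathrm{GL}_2(L)$ has an \emph{open} maximal subgroup. Nonarchimedean valuations provide it.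

A \emph{real valuation} on a division ring $E$ is a homomorphism $w\colon E^*\to(\mathbb R,+)$ with $w(x+y)\ge\min(w(x),w(y))$ whenever $x,y,x+y\neq0$; we put $w(0)=\infty$ and call $w$ \emph{nontrivial} if $w(E^*)\ne0$. The set $O_w=\{x: w(x)\ge0\}$ is a subring, invariant under conjugation by $E^*$, with group of units $\ker w$. A field $k$ with a real valuation $u$ is a topological field under the absolute value $\exp(-u(x))$. Its completion $L$ is a field to which $u$ extends with the same value group $u(L^*)=u(k^*)$; the field $k$ is dense in $L$, and the ring $\{x\in L:u(x)\ge0\}$ is open in $L$.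

A valuation $u_0$ on a field $k_0$ with value group $\mathbb Z$ extends to every algebraic extension $k$ as a valuation with values in $\mathbb Q$. Indeed, by the extension theorem for valuations, $u_0$ extends to a valuation of $k$ whose value group $\Gamma\supseteq\mathbb Z$ is a totally ordered abelian group. In the minimal equation of $x\in k^*$ over $k_0$ two terms have the same value, so $\Gamma/\mathbb Z$ is torsion, and sending $\gamma$ to $(s\gamma)/s$ when $s\gamma\in\mathbb Z$ embeds $\Gamma$ in $\mathbb Q$ as an ordered group.

\begin{lemma}\label{lem:u}
Let $k$ be a field that is not algebraic over a finite field, and let $d\ge1$ be an integer with $d\ne0$ in $k$. Then $k$ has a nontrivial real valuation $u$ with $u(d)=0$. If $\operatorname{char}k=0$, one can take $u$ to extend the $q$-adic valuation of $\mathbb Q$ for any given prime $q\nmid d$.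
\end{lemma}

\begin{proof}
Let $X$ be a transcendence basis of $k$ over its prime field, and let $k_0$ be the subfield that it generates; it suffices to find the valuation on $k_0$ with value group $\mathbb Z$. If $\operatorname{char}k=0$, define the value of a nonzero polynomial in $\mathbb Q[X]$ as the least $q$-adic value of its coefficients. This is additive on products because $\mathbb F_q[X]$ is a domain, so it extends to $k_0=\mathbb Q(X)$, and $d$ has value $0$ because $q\nmid d$. If $\operatorname{char}k=q>0$, then $X$ contains an element $x_0$ by hypothesis; take the $x_0$-adic valuation of $k_0=\mathbb F_q(X\setminus\{x_0\})(x_0)$, which vanishes on $d\in\mathbb F_q^*$.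
\end{proof}

\begin{proposition}\label{prop:H}
Let $u$ be a real valuation on $\mathbb R$ extending the $3$-adic valuation of $\mathbb Q$. Then
\[
N=\bigl\{x_0+x_1i+x_2j+x_3ij\in\mathbb H^*:\ u(x_0^2+x_1^2+x_2^2+x_3^2)=2\min_\nu u(x_\nu)\bigr\}
\]
is a maximal subgroup of $\mathbb H^*$ containing $\mathbb R^*$.
\end{proposition}

For example, $1+i\in N$ and $1+i+j\notin N$.

\begin{proof}
Let $L$ be the completion of $\mathbb R$ at $u$ and $O=\{x\in L:u(x)\ge0\}$.

\emph{Splitting.} The field $L$ contains the closure $\mathbb Q_3$ of $\mathbb Q$. Since $T^2+2\equiv(T-1)(T+1)\pmod 3$, Hensel's lemma gives $\beta\in\mathbb Q_3$ with $\beta^2=-2$, and $u(\beta)=0$. The matrices $\left(\begin{smallmatrix}0&1\\-1&0\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}1&\beta\\ \beta&-1\end{smallmatrix}\right)$ have square $-I$ and anticommute. Sending $i$ and $j$ to them defines a homomorphism of $L$-algebras $\mathbb H\otimes_{\mathbb R}L\to M_2(L)$,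
\[
x_0+x_1i+x_2j+x_3ij\ \longmapsto\ \begin{pmatrix}a&b\\c&d\end{pmatrix}=\begin{pmatrix}x_0+x_2+\beta x_3& x_1+\beta x_2-x_3\\ -x_1+\beta x_2-x_3& x_0-x_2-\beta x_3\end{pmatrix}.
\]
Here $2x_0=a+d$, $2x_1=b-c$, $2x_2=-(a-d)-\beta(b+c)$ and $2x_3=-\beta(a-d)+(b+c)$. As $2$ is a unit of $O$, the map is bijective, and the $x_\nu$ lie in $O$ if and only if the entries do. By scaling, $\min_\nu u(x_\nu)$ equals the least value $\mu(g)$ of an entry of the image matrix $g$. Moreover
\[
ad-bc=x_0^2-(x_2+\beta x_3)^2+x_1^2-(\beta x_2-x_3)^2=x_0^2+x_1^2+x_2^2+x_3^2 .
\]

\emph{The open subgroup.} Let $G=\mathrm{GL}_2(L)$ and $K=L^*\mathrm{GL}_2(O)$. Then $K=\{g\in G:u(\det g)=2\mu(g)\}$. Indeed, both sides are stable under multiplication by $L^*$; an element of $\mathrm{GL}_2(O)$ has $u(\det g)=0$ and $\mu(g)=0$; and a matrix with $\mu(g)=0$ and $u(\det g)=0$ lies in $\mathrm{GL}_2(O)$. Hence $N=K\cap\mathbb H^*$. The subgroup $K$ is proper, since it misses $\operatorname{diag}(3,1)$, and open, since $\mathrm{GL}_2(O)$ is defined by the open conditions $\mu(g)\ge0$ and $u(\det g)=0$. Since $\mathbb R$ is dense in $L$, the group $\mathbb H^*$ is dense in $G$. By Lemma~\ref{lem:dense} it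 remains to show that $K$ is maximal in $G$.

\emph{Maximality of $K$.} Let $g\in G$. After exchanging rows and columns, the entry $a$ in position $(1,1)$ has least value. Then $ca^{-1}$ and $a^{-1}b$ lie in $O$, and
\begin{equation}\label{eq:pivot}
e_{21}(-ca^{-1})\begin{pmatrix}a&b\\c&d\end{pmatrix}e_{12}(-a^{-1}b)=\operatorname{diag}(a,\ d-ca^{-1}b).
\end{equation}
So $G=\mathrm{GL}_2(O)\,T\,\mathrm{GL}_2(O)$, where $T$ is the group of diagonal matrices. A subgroup $H\supsetneq K$ therefore contains a diagonal matrix outside $K$, and after scaling and possibly inverting it contains $t=\operatorname{diag}(y,1)$ with $u(y)>0$. From $t^{-s}e_{12}(x)t^s=e_{12}(y^{-s}x)$ with $x\in O$ and $s\ge0$ we get $e_{12}(z)\in H$ for all $z\in L$, and conjugating by the permutation matrix gives $e_{21}(z)\in H$. In any division ring and for any $c\ne0$,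
\begin{equation}\label{eq:weyl}
\sigma(c):=e_{12}(c)\,e_{21}(-c^{-1})\,e_{12}(c)=\begin{pmatrix}0&c\\-c^{-1}&0\end{pmatrix},\qquad \sigma(c)\sigma(-1)=\operatorname{diag}(c,c^{-1}),
\end{equation}
so $\operatorname{diag}(c,c^{-1})\in H$ for all $c\in L^*$. Finally, let $y_1,y_2\in L^*$. The value group $u(L^*)=u(\mathbb R^*)$ is divisible by $2$ because $u(r)=2u(\sqrt{|r|})$, so there is $c$ with $2u(c)=u(y_1y_2^{-1})$, and
\[
\operatorname{diag}(y_1,y_2)=y_2c\cdot\operatorname{diag}(c,c^{-1})\cdot\operatorname{diag}(y_1y_2^{-1}c^{-2},1)\in H .
\]
Thus $T\subseteq H$ and $H=G$.
\end{proof}

In general three things change. The completed algebra is a matrix algebra over a division algebra $E$, which need not be a field; the value group need not be divisible; and the completed algebra may remain a division algebra. The next section handles the first two points and isolates the third.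

\section{A dichotomy for real valuations}\label{sec:split}

\subsection*{Matrix groups over a valued division ring}

Let $E$ be a division ring with a real valuation $w$, and write $O_E=O_w$. A scalar matrix $yI$ with $y\in E^*$ need not be central in $\mathrm{GL}_m(E)$, but it normalizes $\mathrm{GL}_m(O_E)=M_m(O_E)^*$ because $yO_Ey^{-1}=O_E$. Hence
\[
K=\{\,(yI)g:\ y\in E^*,\ g\in\mathrm{GL}_m(O_E)\,\}
\]
is a subgroup. We allow all scalars from $E^*$, and not only central ones, so that a diagonal matrix outside $K$ has two entries of different value; this is what produced all elementary matrices in the proof of Proposition~\ref{prop:H}.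

\begin{proposition}\label{prop:K}
Let $E$ be a division ring with a nontrivial real valuation $w$, and let $m\ge2$. Then $G=\mathrm{GL}_m(E)$ has a maximal subgroup containing $K$.
\end{proposition}

\begin{proof}
Let $U\le G$ be the subgroup generated by all elementary matrices. For $t=\operatorname{diag}(y_1,\dots,y_m)$ we have
\begin{equation}\label{eq:conj}
t^{-1}e_{ij}(x)\,t=e_{ij}(y_i^{-1}xy_j),
\end{equation}
and conjugation by a permutation matrix permutes the indices of $e_{ij}(x)$.

\emph{Step 1: $t=\operatorname{diag}(y_1,\dots,y_m)$ lies in $K$ if and only if all $w(y_i)$ are equal.} The matrix $(yI)^{-1}t$ is diagonal, and it lies in $\mathrm{GL}_m(O_E)$ if and only if each $y^{-1}y_i$ is a unit of $O_E$, that is, $w(y_i)=w(y)$ for all $i$. If the values are equal, take $y=y_1$. Since $w$ is nontrivial and $m\ge2$, it follows that $K\ne G$.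

\emph{Step 2: elimination.} We claim that every $g\in G$ has the form $g_1tg_2$ with $t$ diagonal and $g_1,g_2$ products of permutation matrices and matrices $e_{ij}(x)$ with $x\in O_E$. Permute rows and columns so that the entry $a=g_{11}$ has least value. As in \eqref{eq:pivot}, multiply on the left by the matrices $e_{i1}(-g_{i1}a^{-1})$ to clear the first column, which leaves the first row unchanged, and then on the right by the matrices $e_{1j}(-a^{-1}g_{1j})$ to clear the first row. The coefficients lie in $O_E$ by the choice of $a$. The result is a block diagonal matrix with blocks $a$ and $g'\in\mathrm{GL}_{m-1}(E)$, and induction on $m$ proves the claim. In particular $G$ is generated by elementary, diagonal and permutation matrices. Each of these normalizes $U$, so $U$ is normal in $G$ and $KU$ is a subgroup.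

\emph{Step 3: every subgroup $H\supsetneq K$ contains $U$.} Take $h\in H\setminus K$ and write $h=g_1tg_2$ as in Step~2. Then $g_1,g_2\in K$, so $t\in H\setminus K$, and by Step~1 there are indices with $w(y_i)>w(y_j)$. Let $z\in E$. Since the values are real numbers, $x=y_i^{\,s}zy_j^{-s}$ lies in $O_E$ for large $s$, and \eqref{eq:conj} gives $e_{ij}(z)=t^{-s}e_{ij}(x)t^s\in H$. Conjugating by permutation matrices, which lie in $K$, gives all elementary matrices.

\emph{Step 4: $KU$ is normal in $G$, and $G/KU$ is abelian of exponent dividing $m$.} Let $\delta_j(y)$ be the diagonal matrix with $y$ in position $j$ and $1$ elsewhere, and let $\delta\colon E^*\to G/U$ be the homomorphism $y\mapsto\delta_1(y)U$. By \eqref{eq:weyl}, applied to the rows and columns $1$ and $j$ with $c=y^{-1}$, the matrix $\delta_1(y)^{-1}\delta_j(y)$ lies in $U$; so $\delta_j(y)U=\delta(y)$ for all $j$. Every diagonal matrix is a product of matrices $\delta_j(y)$, and the matrix of a transposition is $\operatorname{diag}(1,-1)\sigma(1)$ in the two rows and columns concerned. With Step~2 this shows that $\delta$ is surjective. The subgroup $S=\delta^{-1}(KU/U)$ of $E^*$ contains $O_E^*=\ker w$, and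 $E^*/\ker w$ is abelian. Hence $S$ is normal in $E^*$, so $KU$ is normal in $G$ and $G/KU\cong E^*/S$ is abelian. Finally $yI=\delta_1(y)\cdots\delta_m(y)$ gives $\delta(y)^m=(yI)U\in KU/U$ for all $y\in E^*$.

\emph{Conclusion.} If $KU=G$, then $K$ itself is maximal by Steps~1 and~3. If $KU\ne G$, then $G/KU$ has a maximal subgroup by Step~4 and Lemma~\ref{lem:groups}(d), and its preimage in $G$ is maximal and contains $K$.
\end{proof}

Both cases occur. In Proposition~\ref{prop:H} the group $K$ is maximal. For $E=\mathbb Q_3$ and $m=2$ it is not: the matrices whose determinant has even value form a subgroup of index $2$ that contains $K$ and $\operatorname{diag}(3,3^{-1})\notin K$.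

\subsection*{Central simple algebras}

We recall the standard facts that will be used. Let $A$ be a central simple algebra over a field $F$, that is, a finite-dimensional simple $F$-algebra with center $F$. Then $A\cong M_m(E)$ for a division algebra $E$ with center $F$, and $A\otimes_FL$ is central simple over $L$ for every field extension $L/F$. Over an algebraic closure $\overline F$ we have $A\otimes_F\overline F\cong M_d(\overline F)$; the integer $d=\deg A$ is the \emph{degree}, and $\dim_FA=d^2$. The characteristic polynomial of the matrix of $a\in A$ has coefficients in $F$ and does not depend on the isomorphism. Its trace and determinant are the \emph{reduced trace} $\operatorname{Trd}(a)$ and the \emph{reduced norm} $\operatorname{Nrd}(a)$. The reduced norm is multiplicative, with $\operatorname{Nrd}(c)=c^d$ for $c\in F$. The reduced trace is $F$-linear, and it maps onto $F$ because $A$ spans $M_d(\overline F)$. If $A=D$ is a division algebra and $a\in D$ has minimal polynomial $f$ of degree $r$ over $F$, then $r\mid d$ and the characteristic polynomial above is $f^{d/r}$.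

Let $L$ be a field with a real valuation and $B$ a finite-dimensional $L$-algebra. A basis identifies $B$ with $L^s$, and the resulting topology does not depend on the basis. Multiplication is continuous. If $\lambda_x$ is left multiplication by $x$, then $B^*=\{x:\det\lambda_x\ne0\}$ is open, and $x^{-1}=\lambda_x^{-1}(1)$ depends continuously on $x$ by Cramer's rule. So $B^*$ is a topological group.

We also need the one property for which completions are introduced: if $L$ is complete with respect to a real valuation $u$ and $L_1/L$ is a finite extension of degree $r$, then $u$ has a unique extension to $L_1$, namely $\frac1r\,u\circ N_{L_1/L}$.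

\begin{lemma}\label{lem:wE}
Let $L$ be complete with respect to a real valuation $u$, and let $E$ be a division algebra with center $L$ and degree $e$. Then $w(x)=\frac1e\,u(\operatorname{Nrd}(x))$ is a real valuation on $E$ extending $u$.
\end{lemma}

\begin{proof}
The map $w$ is a homomorphism on $E^*$, and $w(c)=u(c)$ for $c\in L^*$. Let $x\in E^*$ have minimal polynomial $f$ of degree $r$ over $L$. Then $\operatorname{Nrd}(x)=\pm f(0)^{e/r}$ and $N_{L(x)/L}(x)=\pm f(0)$, so $w(x)$ is the value of $x$ under the unique extension of $u$ to $L(x)$. Since $L(1+x)=L(x)$, the same holds for $1+x$ with the same field, and therefore $w(x)\ge0$ implies $w(1+x)\ge0$. If $w(y)\le w(z)$, writing $y+z=y(1+y^{-1}z)$ gives $w(y+z)\ge w(y)$.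
\end{proof}

\begin{proposition}[Dichotomy]\label{prop:dich}
Let $\Delta$ be a division algebra with center $k$, and let $u$ be a nontrivial real valuation on $k$. Then $u$ extends to a real valuation on $\Delta$, or $\Delta^*$ has a maximal subgroup containing $k^*$.
\end{proposition}

\begin{proof}
Let $L$ be the completion of $k$ at $u$ and $O_L=\{c\in L:u(c)\ge0\}$. Identify the central simple $L$-algebra $B=\Delta\otimes_kL$ with $M_m(E)$, where $E$ is a division algebra with center $L$, and let $w$ be the valuation of Lemma~\ref{lem:wE} on $E$. If $m=1$, then $\Delta\subseteq B=E$, and the restriction of $w$ to $\Delta$ extends $u$.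

Let $m\ge2$. By Proposition~\ref{prop:K}, $B^*=\mathrm{GL}_m(E)$ has a maximal subgroup $N\supseteq K$, and $K$ contains the center $L^*\supseteq k^*$. We show that $N$ is open. Take an $L$-basis $\varepsilon_1,\dots,\varepsilon_s$ of $E$ and multiply it by a high power of an element of $k$ of positive value, so that all $w(\varepsilon_i)\ge0$. Then $O_E$ contains the open additive subgroup $\bigoplus_iO_L\varepsilon_i$, so $O_E$ is open in $E$ and $M_m(O_E)$ is open in $B$. The group $\mathrm{GL}_m(O_E)$ consists of the $g\in B^*$ with $g,g^{-1}\in M_m(O_E)$; it is open because inversion is continuous. A subgroup containing an open subgroup is open, so $N$ is open.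

Since $k$ is dense in $L$, the algebra $\Delta$ is dense in $B$. A nonempty open subset of $B^*$ is open in $B$, so it contains an element of $\Delta$, which is nonzero. Thus $\Delta^*$ is dense in $B^*$, and $N\cap\Delta^*\supseteq k^*$ is a maximal subgroup of $\Delta^*$ by Lemma~\ref{lem:dense}.
\end{proof}

\section{Valuation rings and residue algebras}\label{sec:val}

It remains to gain something from a valuation that does extend.

\begin{example}\label{ex:laurent}
Let $D=\mathbb H((t))$ with $t$ central, so that $F=\mathbb R((t))$. The $t$-adic valuation of $F$ extends to $D$, with ring $V=\mathbb H[[t]]$. Every nonzero element of $D$ is a power of $t$ times a unit of $V$, so $D^*=F^*V^*$, and taking the leading coefficient defines a surjection $D^*/F^*\to\mathbb H^*/\mathbb R^*$. The preimage of the group in Proposition~\ref{prop:H} is a maximal subgroup of $D^*$.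
\end{example}

So an extended valuation lets us replace $D$ by its residue algebra. The residue algebra may carry a valuation in turn, as for $\mathbb H((s))((t))$, and nothing bounds the number of steps in advance. Two steps together are described by a smaller subring, here $\mathbb H[[s]]+t\,\mathbb H((s))[[t]]$, whose values form the group $\mathbb Z^2$ in lexicographic order, which is not a group of real numbers. We therefore work with subrings, allow arbitrary ordered value groups, and let Zorn's lemma perform all steps at once.

A \emph{valuation ring} of a division ring $D$ is a subring $V$ such that $xVx^{-1}=V$ for all $x\in D^*$, and $x\in V$ or $x^{-1}\in V$ for all $x\in D^*$. The ring $V=D$ is allowed, and the ring $O_w$ of a real valuation $w$ is an example. The subgroup $V^*$ is normal in $D^*$; put $\Gamma=D^*/V^*$, written multiplicatively, and let $w\colon D^*\to\Gamma$ be the projection.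

\begin{lemma}\label{lem:valring}
Let $V$ be a valuation ring of a division ring $D$.
\begin{enumerate}
\item[(a)] The set $\mathfrak M=V\setminus V^*=\{0\}\cup\{x\in D^*:x^{-1}\notin V\}$ is a two-sided ideal of $V$, and $V/\mathfrak M$ is a division ring.
\item[(b)] The rule $w(x)\le w(y)\iff yx^{-1}\in V$ defines a total order on $\Gamma$ that is preserved by left and right multiplication.
\item[(c)] A nonempty finite sum of elements of $D^*$ with pairwise distinct values is nonzero.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x\in\mathfrak M$ and $v\in V$. If $vx$ were a unit, then $x^{-1}=(vx)^{-1}v\in V$; if $xv$ were a unit, then $x^{-1}=v(xv)^{-1}\in V$. Both are false, so $vx,xv\in\mathfrak M$. If $x,y\in\mathfrak M$ are nonzero, we may assume $xy^{-1}\in V$, and then $x+y=(xy^{-1}+1)y\in\mathfrak M$. Elements outside $\mathfrak M$ are units, so $V/\mathfrak M$ is a division ring.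

(b) Since $V^*$ is normal, $w(x)=V^*x$, and for $v,v'\in V^*$ we have $(v'y)(vx)^{-1}=v'(yx^{-1})v^{-1}$; so the rule is well defined. It is transitive because $zx^{-1}=(zy^{-1})(yx^{-1})$, antisymmetric by the definition of $V^*$, and total by the second condition on $V$. Further $(yz)(xz)^{-1}=yx^{-1}$ and $(zy)(zx)^{-1}=z(yx^{-1})z^{-1}$, and $V$ is invariant under conjugation.

(c) Let $x$ be the term of least value and $y_1,\dots,y_s$ the others. Each $y_ix^{-1}$ lies in $V$ and is not a unit, so the sum is $(1+\sum_iy_ix^{-1})x$ with $\sum_i y_ix^{-1}\in\mathfrak M$, and $-1\notin\mathfrak M$.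
\end{proof}

From now on $D$ is a division algebra with center $F$ and degree $d$. For a valuation ring $V$ of $D$ put $O=V\cap F$ and $\Delta=V/\mathfrak M$, denote residues by bars, and let $k\subseteq\Delta$ be the image of $O$. An element of $O$ outside $\mathfrak M$ has its inverse in $V\cap F=O$; so $k$ is a field, contained in the center of $\Delta$, and $O^*=V^*\cap F^*$.

Example~\ref{ex:laurent} used the equality $D^*=F^*V^*$. The next lemma shows that it can fail only by an abelian group of finite exponent.

\begin{lemma}\label{lem:Gamma}
For every valuation ring $V$ of $D$, the group $D^*/F^*V^*$ is abelian of exponent dividing $d!$.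
\end{lemma}

\begin{proof}
The group in question is $\Gamma/w(F^*)$, and $w(F^*)$ is central in $\Gamma$. Let $a\in D^*$ have minimal equation $\sum_{i=0}^rc_ia^i=0$ over $F$, where $r\le d$. By Lemma~\ref{lem:valring}(c), $w(c_ia^i)=w(c_ja^j)$ for some $i<j$ with $c_i,c_j\ne0$. Hence $w(a)^{j-i}\in w(F^*)$ with $1\le j-i\le d$, which gives the exponent. To see that $\Gamma$ is abelian, let $\alpha,\beta\in\Gamma$ and choose $s\ge1$ with $\beta^s$ central. Then $(\alpha\beta\alpha^{-1})^s=\beta^s$. In $\Gamma$, the inequality $\xi<\eta$ implies $\xi^s<\eta^s$, by induction from $\xi\xi^{s-1}<\eta\xi^{s-1}\le\eta\eta^{s-1}$. So $s$-th roots are unique, and $\alpha\beta\alpha^{-1}=\beta$.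
\end{proof}

To be of use, the residue algebra must again be noncommutative, and we must know its center. The tool is Wedderburn's factorization theorem \cite[Theorem~16.9]{Lam}: if $a\in D$ has minimal polynomial $f$ of degree $r$ over $F$, then $f(x)=(x-a_1)\cdots(x-a_r)$ in $D[x]$ with every $a_i$ conjugate to $a$ under $D^*$. Comparing coefficients gives
\begin{equation}\label{eq:W}
a_1\cdots a_r\in F,\qquad a_1+\dots+a_r\in F,\qquad \operatorname{Trd}(a)=\frac dr\,(a_1+\dots+a_r),
\end{equation}
where $d/r$ is an integer. Thus the reduced trace is a sum of $d$ conjugates, and conjugation can be reduced modulo $\mathfrak M$.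

\begin{proposition}\label{prop:residue}
Let $V$ be a valuation ring of $D$ with $D^*=F^*V^*$.
\begin{enumerate}
\item[(a)] The group $\Delta^*/k^*$ is a quotient of $D^*/F^*$.
\item[(b)] If $\overline W\subsetneq\Delta$ is a valuation ring of $\Delta$, then $W=\{x\in V:\bar x\in\overline W\}$ is a valuation ring of $D$ with $W\subsetneq V$.
\item[(c)] Suppose that $d\ge2$, that $d\ne0$ in $F$, and that $d^{-1}\in V$. Then $\Delta$ is noncommutative, has center $k$, and $\dim_k\Delta\le d^2$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) We have $D^*/F^*=F^*V^*/F^*\cong V^*/O^*$, and reduction maps $V^*$ onto $\Delta^*$ and $O^*$ onto $k^*$.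

(b) The set $W$ is a subring with $\mathfrak M\subseteq W\subsetneq V$. For $g\in V^*$ and $x\in W$ the element $gxg^{-1}\in V$ has residue $\bar g\bar x\bar g^{-1}\in\overline W$. So $W$ is invariant under conjugation by $V^*$, hence by $D^*=F^*V^*$. Let $x\in D^*$. If $x$ or $x^{-1}$ lies in $\mathfrak M$, it lies in $W$. Otherwise $x\in V^*$, and $\bar x$ or $\bar x^{-1}$ lies in $\overline W$.

(c) Let $x_1,\dots,x_s\in V$ satisfy a nontrivial relation $\sum c_ix_i=0$ over $F$. Dividing by a nonzero coefficient of least value gives a relation with coefficients in $O$, one of them equal to $1$, and it reduces to a nontrivial relation among the $\bar x_i$ over $k$. Hence $\dim_k\Delta\le\dim_FD=d^2$.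

Let $z\in V$ have central residue $\bar z$, and let $z_1,\dots,z_r$ be the conjugates in \eqref{eq:W}. Since $D^*=F^*V^*$ and $F^*$ is central, $z_i=g_izg_i^{-1}$ with $g_i\in V^*$. So $z_i\in V$ and $\bar z_i=\bar g_i\bar z\bar g_i^{\,-1}=\bar z$. By \eqref{eq:W}, $\operatorname{Trd}(z)\in V\cap F=O$ and
\begin{equation}\label{eq:trace}
\overline{\operatorname{Trd}(z)}=\frac dr\cdot r\bar z=d\,\bar z .
\end{equation}
As $d^{-1}\in O$, the integer $d$ is invertible in $k$, and \eqref{eq:trace} gives $\bar z\in k$. So $k$ is the center of $\Delta$.

Since $d^2>1$, there is $a\ne0$ in $D$ with $\operatorname{Trd}(a)=0$, and after multiplying by an element of $F^*$ we may assume $a\in V^*$. If $\bar a$ were central in $\Delta$, then \eqref{eq:trace} would give $d\bar a=0$ and so $\bar a=0$, which is false for a unit. Hence $\Delta$ is noncommutative.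
\end{proof}

\begin{remark}
Part (c) fails without $D^*=F^*V^*$. In the skew Laurent series ring $D=\mathbb C((t;\sigma))$, where $tz=\sigma(z)t$ and $\sigma$ is complex conjugation, the center is $F=\mathbb R((t^2))$ and $d=2$; for $V=\mathbb C[[t;\sigma]]$ we get $\Delta=\mathbb C$, $k=\mathbb R$ and $D^*/F^*V^*\cong\mathbb Z/2\mathbb Z$. The hypothesis $d^{-1}\in V$ enters only through \eqref{eq:trace}, which carries no information about $\bar z$ when $d=0$ in $k$.
\end{remark}

\begin{lemma}\label{lem:zorn}
If $d\ne0$ in $F$, the set $\mathcal V$ of valuation rings $V$ of $D$ with $d^{-1}\in V$ has a minimal element.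
\end{lemma}

\begin{proof}
The set $\mathcal V$ contains $D$. Let $\mathcal C\subseteq\mathcal V$ be a nonempty chain and $W=\bigcap\mathcal C$. Then $W$ is a subring, invariant under conjugation, with $d^{-1}\in W$. Let $x\in D^*\setminus W$, say $x\notin V_0\in\mathcal C$, and let $V\in\mathcal C$. If $V\subseteq V_0$, then $x\notin V$, so $x^{-1}\in V$. If $V\supseteq V_0$, then $x^{-1}\in V_0\subseteq V$. Thus $x^{-1}\in W$ and $W\in\mathcal V$. Zorn's lemma applies.
\end{proof}

\section{The characteristic, and the proof of Theorem~\ref{thm:main}}\label{sec:end}

The family $\mathcal V$ makes sense only if the characteristic of $F$ does not divide $d$. The next two lemmas show that in the opposite case $D^*/F^*$ has a nontrivial abelian quotient of finite exponent.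

\begin{lemma}\label{lem:ab}
The group $D^*/F^*D'$ is abelian of exponent dividing $d$.
\end{lemma}

\begin{proof}
Let $a\in D^*$ and let $a_1,\dots,a_r$ be as in \eqref{eq:W}. Conjugate elements have the same image in $D^*/D'$, so $a^r\equiv a_1\cdots a_r\in F^*$ modulo $D'$, and $r\mid d$.
\end{proof}

\begin{lemma}\label{lem:char}
If $D^*=F^*D'$, then $\operatorname{char}F$ does not divide $d$.
\end{lemma}

\begin{proof}
Suppose that the prime $p=\operatorname{char}F$ divides $d$, and let $F^p$ be the subfield of $p$-th powers. The reduced norm is trivial on $D'$ and is the $d$-th power on $F^*$, so $\operatorname{Nrd}(D)\subseteq F^p$.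

We first show that $F$ is perfect. Finite fields are perfect, so let $F$ be infinite; then $F^p$ is infinite. Choose $a\in D$ with $\operatorname{Trd}(a)=1$. The function $P(t)=\operatorname{Nrd}(1+ta)$ is given by a polynomial $1+t+\cdots\in F[t]$ of degree at most $d$, since $\det(I+tA)=1+t\operatorname{tr}A+\cdots$ for a matrix $A$, and $P(t)\in F^p$ for all $t\in F$. Let $c\in F$. The polynomial $P(cy)$ in $y$ takes values in $F^p$ at $d+1$ distinct points of $F^p$, so by Lagrange interpolation its coefficients lie in $F^p$. The coefficient of $y$ is $c$. Hence $F=F^p$.

Now recall two facts about the Brauer group: $\operatorname{Br}(F)\cong H^2(\operatorname{Gal}(F_s/F),F_s^*)$ for a separable closure $F_s$ of $F$, and the order of the class of $D$ in $\operatorname{Br}(F)$ has the same prime divisors as $d$. Since $F$ is perfect, $F_s$ is algebraically closed, and $x\mapsto x^p$ is an automorphism of the Galois module $F_s^*$. It induces multiplication by $p$ on $\operatorname{Br}(F)$, which is therefore bijective. So $\operatorname{Br}(F)$ has no element of order $p$, whereas the class of $D$ has order divisible by $p$. This is a contradiction.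
\end{proof}

One more fact is needed, a theorem of Jacobson: a division ring that is algebraic over a finite field is commutative. We use it only for a division algebra $\Delta$ whose center $k$ is algebraic over a finite field, and there it follows from the commutativity of finite division rings: the structure constants of a $k$-basis of $\Delta$ containing $1$ lie in a finite subfield $k_0$ of $k$, and the $k_0$-span of the basis is a finite subring of $\Delta$, hence a finite division ring, that spans $\Delta$ over $k$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $n\ge2$ this is Lemma~\ref{lem:lines}. Let $n=1$, so $d\ge2$. By Lemma~\ref{lem:groups}(a) it suffices to show that $D^*/F^*$ has a maximal subgroup. Suppose that it has none. Then no quotient of $D^*/F^*$ has one, and every abelian quotient of finite exponent is trivial.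

By Lemma~\ref{lem:ab}, $D^*=F^*D'$, and by Lemma~\ref{lem:char}, $d\ne0$ in $F$. Let $V$ be a minimal element of $\mathcal V$ (Lemma~\ref{lem:zorn}), with residue algebra $\Delta$ and field $k$. By Lemma~\ref{lem:Gamma}, $D^*=F^*V^*$. By Proposition~\ref{prop:residue}(c), $\Delta$ is a noncommutative division algebra with center $k$, so $k$ is not algebraic over a finite field. Also $d\ne0$ in $k$. Lemma~\ref{lem:u} gives a nontrivial real valuation $u$ on $k$ with $u(d)=0$, and we apply Proposition~\ref{prop:dich} to $\Delta$ and $u$.

If $\Delta^*$ has a maximal subgroup containing $k^*$, then $\Delta^*/k^*$ has a maximal subgroup. This is impossible, since $\Delta^*/k^*$ is a quotient of $D^*/F^*$ by Proposition~\ref{prop:residue}(a).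

Otherwise $u$ extends to a real valuation on $\Delta$. Its ring $\overline W$ is a valuation ring of $\Delta$; it is proper because $u$ is nontrivial, and it contains the inverse of $d$ because $u(d)=0$. By Proposition~\ref{prop:residue}(b), the preimage $W\subsetneq V$ is a valuation ring of $D$, and $d^{-1}\in W$. So $W\in\mathcal V$, contrary to the minimality of $V$.
\end{proof}

\begin{remark}
Noncommutativity of $D$ is used only to produce $u$. If $D=F$, then $d=1$, the group $D^*/F^*$ is trivial, and $\Delta=k$. The residue field $k$ of a minimal valuation ring is then algebraic over a finite field, since otherwise Lemma~\ref{lem:u} and Proposition~\ref{prop:residue}(b) would give a smaller ring; and such a field has no nontrivial real valuation, because its nonzero elements are roots of unity. Finite dimension over $F$ is used for Wedderburn's factorization and the bounds on exponents, and over $k$ for the structure and the topology of $\Delta\otimes_kL$.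
\end{remark}

\section{Exceptions and index}\label{sec:cons}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
(i) Maximal subgroups of $\mathrm{PGL}_n(D)$ correspond to maximal subgroups of $\mathrm{GL}_n(D)$ containing $F^*$. They exist for $n\ge2$ by Lemma~\ref{lem:lines}, which allows $D=F$, and for $n=1$ and $D\ne F$ by Theorem~\ref{thm:main}. In these cases the group is nontrivial. If $n=1$ and $D=F$, the group is trivial and has no proper subgroup.

(ii) If $(n,D)\ne(1,F)$, a maximal subgroup exists by (i) and Lemma~\ref{lem:groups}(a). For the group $F^*$ use Lemma~\ref{lem:groups}(c).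

(iii) Write $A=\prod_iM_{n_i}(D_i)$, a finite product in which each division ring $D_i$ is finite-dimensional over the ground field, hence over its center. Then $A^*=\prod_i\mathrm{GL}_{n_i}(D_i)$. If every factor of $A$ is a field with divisible multiplicative group, then $A^*$ is a divisible abelian group and has no maximal subgroup by Lemma~\ref{lem:groups}(c). Otherwise some factor of $A^*$ has a maximal subgroup by (ii), and its preimage under the projection is maximal in $A^*$.

(iv) Units lift modulo $J$: if $xy\equiv yx\equiv1\pmod J$, then $xy$ and $yx$ lie in $1+J\subseteq R^*$, so $x$ has a right and a left inverse. Hence $R^*$ maps onto $(R/J)^*$, which projects onto $\mathrm{GL}_n(D)$. Apply (ii) and Lemma~\ref{lem:groups}(a).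
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:index}]
If $D^*\ne F^*D'$, then $D^*/F^*D'$ is a nontrivial abelian group of finite exponent by Lemma~\ref{lem:ab}. By Lemma~\ref{lem:groups}(d) it has a maximal subgroup of prime index, whose preimage in $D^*$ contains $F^*$.

Let $D^*=F^*D'$. Then $D^*/F^*$ equals its commutator subgroup, that is, it is perfect, and so are all its quotients. A maximal subgroup $S\supseteq F^*$ of $D^*$ exists by Theorem~\ref{thm:main}; take any such $S$. If $S$ were normal, then $D^*/S$ would have prime order by Lemma~\ref{lem:groups}(b), so it would be nontrivial, abelian and perfect, which is impossible. Suppose that $S$ has finite index. The intersection $C$ of the finitely many conjugates of $S$ is a normal subgroup of finite index with $F^*\subseteq C\subseteq S$, so $D^*/C$ is a nontrivial finite perfect group. But finite quotients of $D^*$ are solvable by a theorem of Rapinchuk, Segev and Seitz \cite{RSS}, and a nontrivial solvable group is not perfect. Hence $S$ has infinite index.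
\end{proof}

The quaternions fall under the second case: $\mathbb H^*/\mathbb R^*\mathbb H'$ is divisible, as noted in the introduction, and has exponent dividing $2$ by Lemma~\ref{lem:ab}, so it is trivial. The maximal subgroup of Proposition~\ref{prop:H} is therefore non-normal and of infinite index in $\mathbb H^*$.

\begin{thebibliography}{9}

\bibitem{Lam}
Lam, \emph{A First Course in Noncommutative Rings}.

\bibitem{RSS}
Rapinchuk, Segev and Seitz, \emph{J. Amer. Math. Soc.} \textbf{15} (2002), 929--978.

\bibitem{TitsAlt}
\emph{Tits Alternative for Maximal Subgroups of $GL_n(D)$}, \texttt{https://www.math.uni-bielefeld.de/lag/man/121.pdf}.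

\end{thebibliography}
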